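\title{An integrality gap of $2-o(1)$ for the Sherali--Adams SDP relaxation of Vertex Cover at level $o(\sqrt{\log n})$}

\begin{abstract}
We consider the level-$t$ Sherali--Adams relaxation of \textsc{Vertex Cover}, strengthened by the requirement that the matrix of first and second moments be positive semidefinite. We show that for all $n$ and all integers $t\ge2$ such that $\delta=t/\sqrt{\log_2 n}$ is below an absolute constant, there is a graph on $n$ vertices on which this relaxation has integrality gap at least $2-C\delta^{1/3}(\ln(2/\delta))^{1/6}$. The gap is therefore $2-o(1)$ whenever $t=o(\sqrt{\log n})$, which proves Conjecture~8.3 of~\cite{SA}. The graphs join nearly antipodal points of the discrete cube. The local distributions come from spherical caps in dimension about $t$, and positive semidefiniteness is obtained by bounding the Taylor coefficients of the cap-intersection probability with Hardy's inequality and then canceling the negative coefficients by a random thinning.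
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{vertex cover} of a graph $G=(V,E)$ is a set $X\subseteq V$ that contains an endpoint of every edge; equivalently, $V\setminus X$ is an independent set. We study a relaxation of the problem of finding a smallest vertex cover in which a cover is replaced by a family of random covers of small induced subgraphs.

\begin{definition}\label{def:SA}
Let $t\ge2$ be an integer. A \emph{level-$t$ Sherali--Adams solution} on $G$ is a vector $y=(y_S)$, indexed by the sets $S\subseteq V$ with $|S|\le t$, with $y_\emptyset=1$ and the following property. For every $S\subseteq V$ with $|S|\le t$ there is a probability distribution $\mathcal D_S$ on subsets $X\subseteq S$ such that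
\begin{itemize}
\item[(i)] with probability $1$, every edge with both endpoints in $S$ has an endpoint in $X$;
\item[(ii)] $y_T=\Pr_{X\sim\mathcal D_S}[T\subseteq X]$ for every $T\subseteq S$.
\end{itemize}
We write $y_v=y_{\{v\}}$ and call $\sum_{v\in V}y_v$ the \emph{value} of $y$. The \emph{moment matrix} $M_1(y)$ has rows and columns indexed by $\{\emptyset\}\cup V$, and its $(A,B)$ entry is $y_{A\cup B}$, where an index $v\in V$ is read as the set $\{v\}$. The \emph{level-$t$ Sherali--Adams LP} minimizes the value over all solutions, and the \emph{level-$t$ Sherali--Adams SDP} minimizes it over the solutions with $M_1(y)$ positive semidefinite (written $M_1(y)\succeq0$). The \emph{integrality gap} of a relaxation on $G$ is the size of a minimum vertex cover divided by the optimum value of the relaxation.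
\end{definition}

Conventions that shift the level by an additive constant are immaterial for what follows. The two kinds of constraints test $y$ in different ways. Conditions (i) and (ii) are local: an observer who inspects $t$ vertices at a time cannot tell $y$ from the marginals of a random cover of $G$. The condition $M_1(y)\succeq0$ involves only pairs, but all pairs at once. A cover $X$ of $G$ passes both tests: put $y_S=1$ if $S\subseteq X$ and $y_S=0$ otherwise; then $M_1(y)$ is the rank-one matrix of the vector $(1,(y_v)_{v\in V})$. So the gap is at least $1$. It is at most $2$, because (i) and (ii) give $y_u+y_v\ge1$ on every edge, so that $\{v:y_v\ge\frac12\}$ is a cover of size at most twice the value. For $t\ge|V|$ the distribution $\mathcal D_V$ is supported on covers of $G$ and the gap is $1$. The question is how large $t$ can be, as a function of $n=|V|$, while the gap stays close to $2$.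

It is convenient to look at the vertices left out of the cover.

\begin{lemma}\label{lem:cov}
Let $y$ be a level-$t$ solution, let $p_v=1-y_v$, and for $u,v\in V$ let
\[
\mathcal C_{uv}=\Pr_{X\sim\mathcal D_{\{u,v\}}}[u\notin X,\ v\notin X]-p_up_v .
\]
Then $M_1(y)\succeq0$ if and only if $\mathcal C\succeq0$.
\end{lemma}

\begin{proof}
The quadratic form of $M_1(y)$ at $(\lambda_\emptyset,(\lambda_v)_{v\in V})$ equals
\[
\Big(\lambda_\emptyset+\sum_v\lambda_vy_v\Big)^2+\sum_{u,v}\lambda_u\lambda_v\big(y_{\{u,v\}}-y_uy_v\big),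
\]
and $\lambda_\emptyset$ can be chosen to make the square vanish. The number $y_{\{u,v\}}-y_uy_v$ is the covariance, under $\mathcal D_{\{u,v\}}$, of the indicators of $u\in X$ and $v\in X$. It equals the covariance of the complementary indicators, which is $\mathcal C_{uv}$.
\end{proof}

\begin{example}[the clique]\label{ex:clique}
Let $G=K_n$ and $2\le t\le n$; a minimum cover has $n-1$ vertices. Let $\mathcal D_S$ omit exactly the vertex $v$ with probability $1/t$ for each $v\in S$, and omit nothing otherwise. Then $y_T=1-|T|/t$ is a level-$t$ solution of value $n(1-1/t)$. It is optimal for the LP, since every $t$-set $S$ satisfies $\sum_{v\in S}y_v\ge t-1$ and one can average over $S$. The LP gap is $\frac{n-1}{n}\cdot\frac{t}{t-1}$, which is $2-2/n$ for $t=2$ and approaches $1$ as $t$ grows. The semidefinite constraint closes the gap already at level $2$: here $\mathcal C_{uv}=-p_up_v$ for $u\ne v$ and $\mathcal C_{vv}=p_v-p_v^2$, so $0\le\sum_{u,v}\mathcal C_{uv}=\sum_vp_v-(\sum_vp_v)^2$, and the value is at least $n-1$.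
\end{example}

A gap close to $2$ calls for a graph whose independent sets are all small, together with a solution that omits each vertex with probability $p$ close to $\frac12$. By Lemma~\ref{lem:cov}, $\mathcal C$ is then the Gram matrix of vectors of squared length $p-p^2$, and the endpoints of an edge have inner product $-p^2$. The cosine of their angle is $-p/(1-p)$, which is close to $-1$. So the graph must join nearly antipodal points of a sphere, and it is natural to look for it in the cube $\{\pm1\}^m$ with $m\approx\log_2n$.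

Conjecture~8.3 of~\cite{SA} asserts the following. For every $\epsilon_0$ with $0<\epsilon_0<1$ and for $t=(\sqrt{\log n/\log\log n})^{1-\epsilon_0}$, rounded to an integer, there are graphs on $n$ vertices, for infinitely many $n$, on which the level-$t$ Sherali--Adams SDP has integrality gap $2-o(1)$. The graphs may depend on $\epsilon_0$. (The statement in~\cite{SA} quantifies over a second parameter that plays no role in the claim, and the restriction $\epsilon_0<1$ makes the level tend to infinity, as is intended there.) We prove a stronger statement.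

\begin{theorem}\label{thm:main}
There are absolute constants $C,\delta_0>0$ such that for all $n$ and every integer $t\ge2$ with $\delta:=t/\sqrt{\log_2n}\le\delta_0$ there is a graph on $n$ vertices whose level-$t$ Sherali--Adams SDP relaxation for \textsc{Vertex Cover} has integrality gap at least
\[
2-C\,\delta^{1/3}\big(\ln(2/\delta)\big)^{1/6}.
\]
\end{theorem}

\begin{corollary}\label{cor:conj}
If $2\le t(n)=o(\sqrt{\log n})$, then for every large $n$ there is a graph on $n$ vertices on which the level-$t(n)$ Sherali--Adams SDP has integrality gap $2-o(1)$. In particular, Conjecture~8.3 of~\cite{SA} holds.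
\end{corollary}

\begin{proof}
In this range $\delta\to0$, and hence $\delta^{1/3}(\ln(2/\delta))^{1/6}\to0$. For $0<\epsilon_0<1$ the level in the conjecture tends to infinity and is $o(\sqrt{\log n})$.
\end{proof}

Section~\ref{sec:graphs} introduces the graphs and reduces Theorem~\ref{thm:main} to two propositions. The first, an upper bound on the relaxation, is proved in Sections~\ref{sec:caps}--\ref{sec:thin}; the method and its obstacles appear explicitly in dimension four in Example~\ref{ex:four}. The second, an upper bound on independent sets, is proved in Section~\ref{sec:indep}, which can be read separately. Apart from elementary facts we use three outside results, each recalled where it is needed: the Schur product theorem, Hardy's inequality and McDiarmid's inequality.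

\section{Nearly antipodal graphs on the cube}\label{sec:graphs}

On $\{\pm1\}^m$ let $\operatorname{dist}$ be the Hamming distance and let
\[
\rho(x,x')=\frac{\langle x,x'\rangle}{m}=1-\frac{2\operatorname{dist}(x,x')}{m}.
\]
For even $m$ and $\ell$, let $G_{m,\ell}$ be the graph on $\{\pm1\}^m$ in which $x$ and $x'$ are adjacent if and only if $\operatorname{dist}(x,x')=m-\ell$. With $\gamma=\ell/m$, adjacent points have $\rho=-1+2\gamma$, so $\gamma$ measures how far edges are from being antipodal. The relaxation is cheap when $\gamma$ is small compared with $1/t$.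

\begin{proposition}\label{prop:B}
There are absolute constants $c_1,C_1>0$ with the following property. Let $t\ge2$, $\gamma=\ell/m\in(0,1/90]$ and $t\gamma\le c_1$. Let $G=(V,E)$ be a graph on $n$ vertices with a map $v\mapsto x_v\in\{\pm1\}^m$ such that $\operatorname{dist}(x_u,x_v)=m-\ell$ for every edge $uv$. Then the level-$t$ Sherali--Adams SDP has value at most $n\big(\frac12+C_1\sqrt{t\gamma}\big)$ on $G$.
\end{proposition}

True covers are expensive when $\gamma$ is large compared with $1/\sqrt m$.

\begin{proposition}\label{prop:A}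
Let $m\ge100$ be even, $0<\varepsilon\le1$, $h_0=\lfloor\sqrt{2m\ln(2/\varepsilon)}\rfloor$, and let $\ell$ be even with $4h_0/\varepsilon\le\ell\le m/4$. Then every independent set of $G_{m,\ell}$ has fewer than $\varepsilon2^m$ vertices.
\end{proposition}

\begin{remark}\label{rem:hypA}
Two examples explain the hypotheses of Proposition~\ref{prop:A}. If $m-\ell$ were odd, the set $\{x:\prod_ix_i=1\}$ would be independent and would contain half of the cube. For any $\ell$, the set $\{x:\sum_ix_i>\ell\}$ is independent, because adjacent points $x,x'$ agree in only $\ell$ coordinates and so $\sum_i(x_i+x'_i)\le2\ell$; by the central limit theorem its density tends to $\frac12$ when $\ell=o(\sqrt m)$.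
\end{remark}

The two propositions can be applied together when, roughly, $1/\sqrt m\ll\gamma\ll1/t$, and this is the origin of the range $t=o(\sqrt{\log n})$. Proposition~\ref{prop:A} loses $\varepsilon$ and forces $\gamma\approx\sqrt{\ln(2/\varepsilon)}/(\varepsilon\sqrt m)$, while Proposition~\ref{prop:B} loses $\sqrt{t\gamma}$. The two losses balance when $\varepsilon^3\approx\delta\sqrt{\ln(2/\varepsilon)}$, which gives the exponents $\frac13$ and $\frac16$.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Propositions~\ref{prop:B} and~\ref{prop:A}]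
Since $t\ge2$, we have $\log_2n=t^2/\delta^2\ge4/\delta_0^2$, and we take $\delta_0$ so small that $\log_2n\ge102$. Let $m$ be the largest even integer with $2^m\le n$. Then $\log_2n-2<m\le\log_2n$, so $m\ge100$ and $m\ge\frac14\log_2n$. Put
\[
\delta'=\frac t{\sqrt m}\in[\delta,2\delta],\qquad L=\ln(2/\delta')\le\ln(2/\delta),\qquad\varepsilon=\delta'^{1/3}L^{1/6}.
\]
As $\delta'\to0$ we have $\varepsilon\to0$ and $L\to\infty$, so for small $\delta_0$ we have $\delta'\le1$, $\varepsilon\le1$ and $L\ge1$. Then $\varepsilon\ge\delta'^{1/3}\ge\delta'$, so $\ln(2/\varepsilon)\le L$ and $1\le h_0\le\sqrt{2mL}$. Choose an even $\ell$ with $4h_0/\varepsilon\le\ell\le4h_0/\varepsilon+2\le6h_0/\varepsilon$. With $\gamma=\ell/m$ and $\varepsilon^3=\delta'\sqrt L$,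
\[
t\gamma\le\frac{6t\sqrt{2mL}}{\varepsilon m}=6\sqrt2\,\frac{\delta'\sqrt L}{\varepsilon}=6\sqrt2\,\varepsilon^2\le9\varepsilon^2 .
\]
For small $\delta_0$ this gives $t\gamma\le c_1$ and $\gamma\le1/90$, hence also $\ell\le m/4$.

Let $G$ consist of $G_{m,\ell}$, with vertex set $V_0$, and $n-2^m$ isolated vertices. By Proposition~\ref{prop:A}, every cover of $G$ has at least $(1-\varepsilon)2^m$ vertices. By Proposition~\ref{prop:B}, applied to $G_{m,\ell}$ and the identity map, there is a solution on $G_{m,\ell}$ of value at most $2^m(\frac12+3C_1\varepsilon)$. Extend it to $G$ by using the distribution $\mathcal D_{S\cap V_0}$ on $S$, so that $y_T=0$ whenever $T\not\subseteq V_0$. Conditions (i) and (ii) persist, the value is unchanged, and $M_1$ only gains zero rows and columns. Since $1/(1+x)\ge1-x$ for $x\ge0$, the gap is at least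
\[
\frac{2(1-\varepsilon)}{1+6C_1\varepsilon}\ge2-(2+12C_1)\varepsilon,
\]
and $\varepsilon\le(2\delta)^{1/3}(\ln(2/\delta))^{1/6}$.
\end{proof}

\section{Rounding by spherical caps}\label{sec:caps}

We begin the proof of Proposition~\ref{prop:B}. Throughout, $\rho_{uv}=\rho(x_u,x_v)$ and $\rho_0=-1+2\gamma$ is the value of $\rho_{uv}$ on edges. We need a random independent subset of every $t$-set, containing each vertex with probability almost $\frac12$, with consistent laws. A cap slightly smaller than a hemisphere contains no pair of nearly antipodal points, so a random cap produces an independent set. The measure of a cap of given height depends on the dimension, and the point is that $t$ vectors can always be placed in dimension $t$.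

In this section fix an integer $k\ge1$ and a real $a\in[0,2)$, and put
\[
D=2k+2,\qquad b=\sqrt{a/2}<1,\qquad\mu=ka .
\]
Let $\omega$ be uniform on the unit sphere of $\mathbb R^D$.

\begin{lemma}[local distributions]\label{lem:local}
Let $t\le D$, and let $U=(U_{uv})_{u,v\in V}$ be positive semidefinite with unit diagonal. For $S\subseteq V$ with $|S|\le t$ choose unit vectors $(\xi_v)_{v\in S}$ in $\mathbb R^D$ with Gram matrix $U|_S$, and let $I_S=\{v\in S:\langle\omega,\xi_v\rangle>b\}$. Then the law of $I_S$ does not depend on the choice of vectors, $I_S\cap T$ has the law of $I_T$ for $T\subseteq S$, and $I_S$ never contains two vertices $u,v$ with $U_{uv}\le-1+a$.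
\end{lemma}

\begin{proof}
The vectors exist because $U|_S$ is positive semidefinite of rank at most $|S|\le D$. If $(\xi_v)$ and $(\xi'_v)$ have the same Gram matrix, then $\|\sum_v\lambda_v\xi_v\|=\|\sum_v\lambda_v\xi'_v\|$ for all $\lambda$, so $\xi_v\mapsto\xi'_v$ defines a linear isometry between the spans, which extends to an orthogonal map of $\mathbb R^D$. As $\omega$ is invariant under orthogonal maps, the first claim follows. The second follows from it, since the vectors chosen for $S$ restrict to an admissible choice for $T$. If $u,v\in I_S$ and $U_{uv}\le-1+a$, then $2b<\langle\omega,\xi_u+\xi_v\rangle\le\|\xi_u+\xi_v\|=\sqrt{2+2U_{uv}}\le\sqrt{2a}=2b$, which is absurd.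
\end{proof}

By Lemma~\ref{lem:cov}, the semidefinite constraint depends on the probability that two given vertices lie in the cap. For unit vectors $\xi,\xi'\in\mathbb R^D$ with $\langle\xi,\xi'\rangle=s$, let
\[
K(s)=\Pr\big[\langle\omega,\xi\rangle>b,\ \langle\omega,\xi'\rangle>b\big],\qquad p=K(1)=\Pr\big[\langle\omega,\xi\rangle>b\big].
\]
We took $D$ even so that the exponent in the next formula is an integer. We write $x_+=\max(x,0)$.

\begin{lemma}\label{lem:K}
For $s_0=\cos\theta$ with $\theta\in[0,\pi]$,
\begin{equation}\label{eq:K}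
K(s_0)=\frac1\pi\int_{\theta/2}^{\pi/2}\Big(1-\frac{b^2}{\cos^2\psi}\Big)_+^k\,d\psi=\frac1{2\pi}\int_{-1}^{s_0}\frac1{\sqrt{1-s^2}}\Big(1-\frac a{1+s}\Big)_+^k\,ds .
\end{equation}
Consequently $K$ is nondecreasing and continuous on $[-1,1]$ and continuously differentiable on $(-1,1)$, and
\[
\tfrac12-\sqrt{\mu/2}\le p\le\tfrac12,\qquad K(0)\ge\tfrac14-\sqrt{\mu/2}.
\]
\end{lemma}

\begin{proof}
Let $(R,\varphi)$ be polar coordinates of the projection of $\omega$ to a plane containing $\xi$ and $\xi'$. Write $\omega$ as a normalized standard Gaussian vector in a basis whose first two vectors span the plane, and group the $2k+2$ coordinates into pairs. Half the squared lengths of the pairs are independent exponential variables $T_0,\dots,T_k$ of mean $1$, we have $R^2=T_0/(T_0+\dots+T_k)$, and $\varphi$ is uniform and independent of $R$. For $0\le c<1$ and $\lambda=c^2/(1-c^2)$,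
\[
\Pr[R>c]=\Pr[T_0>\lambda(T_1+\dots+T_k)]=\big(\mathbb E\,e^{-\lambda T_1}\big)^k=(1+\lambda)^{-k}=(1-c^2)^k ,
\]
so $\Pr[R>c]=(1-c^2)_+^k$ for all $c\ge0$.

Place $\xi,\xi'$ at the angles $-\theta/2$ and $\theta/2$. The event is $R\cos(\varphi+\theta/2)>b$ and $R\cos(\varphi-\theta/2)>b$, and it is symmetric under $\varphi\mapsto-\varphi$. For $\varphi\in[0,\pi]$ we have $\cos(\varphi+\theta/2)-\cos(\varphi-\theta/2)=-2\sin\varphi\sin(\theta/2)\le0$, so the event reduces to $R\cos\psi>b$ with $\psi=\varphi+\theta/2\in[\theta/2,3\pi/2]$. This requires $\psi<\pi/2$, and for such $\psi$ it has probability $(1-b^2/\cos^2\psi)_+^k$. Integrating against $d\varphi/(2\pi)$ and doubling gives the first formula. The substitution $s=\cos2\psi$, with $\cos^2\psi=(1+s)/2$ and $d\psi=-ds/(2\sqrt{1-s^2})$, gives the second. Its integrand is nonnegative, integrable, and continuous on $(-1,1)$, which yields the regularity of $K$.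

If the integrand of the first formula is replaced by $1$, we get $\frac12$ for $\theta=0$ and $\frac14$ for $\theta=\pi/2$. It remains to bound the loss. We have $1-(1-x)_+^k\le\min(1,kx)$ for $x\ge0$, and $\cos\psi\ge2\sigma/\pi$ for $\sigma=\pi/2-\psi\in[0,\pi/2]$. Since $\int_0^\infty\min(1,c^2/\sigma^2)\,d\sigma=2c$, in both cases the loss is at most
\[
\frac1\pi\int_0^\infty\min\Big(1,\frac{\pi^2kb^2}{4\sigma^2}\Big)d\sigma=b\sqrt k=\sqrt{\mu/2}.\qedhere
\]
\end{proof}

The parameter $\mu$ must be small for the cap to be close to a hemisphere, since \eqref{eq:K} gives $p\le\frac12(1-b^2)^k\le\frac12e^{-\mu/2}$. For instance, a single random cap applied to the vectors $x/\sqrt m$ in $\mathbb R^m$ needs $a=2\gamma$ and $k=m/2-1$, so $\mu$ is about $\ell$ and the cap captures a tiny fraction of the cube, as Proposition~\ref{prop:A} says it must. In dimension about $t$ the parameter is $\mu\approx t\gamma$, which is where the hypothesis $t\gamma\le c_1$ enters. The price is that the sets $I_S$ no longer come from one random subset of $V$, so positive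 semidefiniteness of $\mathcal C$ has to be proved. Our only tool for this is the following.

\begin{lemma}\label{lem:psd}
If $F(\rho)=\sum_{j\ge0}f_j\rho^j$ with $f_j\ge0$ and $\sum_jf_j<\infty$, then the matrix $(F(\rho_{uv}))_{u,v\in V}$ is positive semidefinite.
\end{lemma}

\begin{proof}
The matrix $(\rho_{uv})$ is the Gram matrix of the vectors $x_v/\sqrt m$. The Schur product theorem states that the entrywise product of positive semidefinite matrices is positive semidefinite, so each $(\rho_{uv}^j)$ with $j\ge1$ is; for $j=0$ we have the all-ones matrix. Nonnegative combinations and limits preserve positive semidefiniteness.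
\end{proof}

Let $c_i=\binom{2i}i4^{-i}$, so that $(1-s^2)^{-1/2}=\sum_{i\ge0}c_is^{2i}$ for $|s|<1$ and
\begin{equation}\label{eq:arcsin}
\arcsin s=\sum_{i\ge0}\frac{c_i}{2i+1}s^{2i+1}\quad(|s|\le1),\qquad\sum_{i\ge0}\frac{c_i}{2i+1}=\frac\pi2 .
\end{equation}
For hemispheres ($a=0$), formula \eqref{eq:K} gives $K(s)-p^2=\frac1{2\pi}\arcsin s$ in every dimension, and Lemma~\ref{lem:psd} applies. We need $a>0$, and the smallest dimension already shows what goes wrong.

\begin{example}[dimension four]\label{ex:four}
Let $k=1$, which serves $t\le4$, and try the naive choice $U_{uv}=\rho_{uv}$, $a=2\gamma$. Lemma~\ref{lem:local} gives a level-$t$ solution with $y_v=1-p\le\frac12+\sqrt\gamma$ and $\mathcal C_{uv}=K(\rho_{uv})-p^2$. The derivative of $\sqrt{(1-s)/(1+s)}$ is $-(1+s)^{-1}(1-s^2)^{-1/2}$, so \eqref{eq:K} can be integrated: $K=0$ on $[-1,-1+a]$, and for $-1+a\le s\le1$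
\begin{equation}\label{eq:four}
2\pi K(s)=\arcsin s+a\sqrt{\frac{1-s}{1+s}}-\mathrm{const}.
\end{equation}
Writing $\sqrt{(1-s)/(1+s)}=(1-s)(1-s^2)^{-1/2}$, the right side equals, for $|s|<1$,
\[
\sum_{i\ge0}c_i\Big[a\,s^{2i}+\Big(\frac1{2i+1}-a\Big)s^{2i+1}\Big]-\mathrm{const}.
\]
There are two obstacles to Lemma~\ref{lem:psd}. First, $K$ is not a power series on $(-1,1)$ at all, since it vanishes on an interval without vanishing identically, and the cube does contain pairs with $\rho<\rho_0$. Second, the series has negative coefficients in all odd degrees above $1/a$, and these are not summable: $\sum_ic_i=\infty$ while $\sum_ic_i/(2i+1)<\infty$. Both obstacles come from the neighborhood of $s=-1$. On the interval $[-1+a,1]$ the error term $a\sqrt{(1-s)/(1+s)}$ is at most $\sqrt{a(2-a)}\le\sqrt{2\mu}$.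
\end{example}

This suggests three steps. In Section~\ref{sec:poly} we replace $\rho_{uv}$ by $U_{uv}=g(\rho_{uv})$, where the polynomial $g$ keeps all inner products in $[-1+a,1]$ and sends $\rho_0$ to $-1+a$. In Section~\ref{sec:series} we show that $K\circ g$ is a series with nonnegative coefficients minus an error whose coefficients have total absolute value $O(\sqrt\mu)$. In Section~\ref{sec:thin} we cancel the error by discarding vertices with probability $O(\sqrt\mu)$.

\section{A polynomial with its minimum at the edge value}\label{sec:poly}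

We want a polynomial $g$ with nonnegative coefficients and $g(1)=1$, so that $(g(\rho_{uv}))$ is positive semidefinite with unit diagonal, whose minimum on $[-1,1]$ is attained at $\rho_0$ and equals $-1+O(\gamma)$. The simplest candidates are $\alpha z+\beta z^q$ with $q$ even, which are convex. For $q=2$ the conditions $g(1)=1$ and $g'(\rho_0)=0$ give $\beta=1/(3-4\gamma)$ and $g(\rho_0)=-\beta(1-2\gamma)^2\approx-\frac13$, far from $-1$. In general they give $\beta=1/(1+q(1-2\gamma)^{q-1})$, and this is $O(\gamma)$ when $q$ is of order $1/\gamma$. We also add a constant term of order $\gamma$, which pushes the image of the complex unit disc away from $-1$.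

Let $0<\gamma\le1/90$. The interval $[\frac1{16\gamma},\frac1{8\gamma}]$ has length at least $90/16>2$; choose an even integer $q$ in it. Put
\[
\tau=(1-2\gamma)^{q-1},\qquad\kappa=23\gamma,\qquad\beta=\frac{1-\kappa}{1+q\tau},\qquad\alpha=1-\kappa-\beta=\beta q\tau,
\]
\[
g(z)=\kappa+\alpha z+\beta z^q,\qquad a=1+g(\rho_0).
\]

\begin{lemma}\label{lem:g}
\begin{itemize}
\item[(a)] $\kappa,\beta\ge0$, $\frac12\le\alpha\le1$ and $g(1)=1$.
\item[(b)] $g\ge-1+a$ on $\mathbb R$, with equality at $\rho_0$, and $2\kappa\le a\le4\kappa=92\gamma$.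
\item[(c)] For complex $|z|\le1$: $|g'(z)|\le3$ and $\operatorname{Re}(1+g(z))\ge2\kappa\ge a/2$.
\item[(d)] For complex $|z|\le1$: $|1+g(z)|\ge|1+z|/6$ and $|1-g(z)|\ge|1-z|/6$.
\end{itemize}
\end{lemma}

\begin{proof}
The upper bound on $q$ gives $\tau\ge1-2\gamma(q-1)\ge\frac34$, and the lower bound gives $\beta\le1/(q\tau)\le\frac{64}3\gamma<22\gamma$. Hence $\alpha\ge1-45\gamma\ge\frac12$, and (a) follows.

(b) As $q-1$ is odd, $\rho_0^{q-1}=-\tau$ and $g'(\rho_0)=\alpha-\beta q\tau=0$. As $q$ is even, $g$ is convex on $\mathbb R$, so $\rho_0$ is a global minimizer. Using $1-\alpha=\kappa+\beta$,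
\[
a=1+\kappa-\alpha(1-2\gamma)+\beta(1-2\gamma)^q=2\kappa+\beta+2\gamma\alpha+\beta(1-2\gamma)^q,
\]
which lies between $2\kappa$ and $2\kappa+22\gamma+2\gamma+22\gamma=4\kappa$.

(c) We have $|g'(z)|\le\alpha+\beta q=\alpha(1+1/\tau)\le\frac73$ and $\operatorname{Re}(1+g(z))\ge1+\kappa-\alpha-\beta=2\kappa$.

(d) From $1+g(z)=\alpha(1+z)+2\kappa+\beta+\beta z^q$ we get $|1+g|\ge\alpha|1+z|-90\gamma$, and (c) gives $|1+g|\ge46\gamma$. Adding the first bound and twice the second, $3|1+g|\ge\alpha|1+z|+2\gamma\ge|1+z|/2$.

For the other bound write $1-g(z)=\alpha(1-z)+\beta(1-z^q)=(1-z)\big(\alpha+\beta\Sigma(z)\big)$ with $\Sigma(z)=\sum_{j<q}z^j$. For $0<\theta\le\pi$,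
\[
\operatorname{Re}\Sigma(e^{i\theta})=\sum_{j=0}^{q-1}\cos j\theta=\frac12+\frac{\sin((q-\frac12)\theta)}{2\sin(\theta/2)}.
\]
The fraction is nonnegative if $\theta\le\pi/(q-\frac12)$. Otherwise $\sin(\theta/2)\ge\theta/\pi$ shows that it is at least $-\frac\pi{2\theta}\ge-\frac{q-1/2}2$. Together with $\Sigma(1)=q$ and symmetry under conjugation, this gives $\operatorname{Re}\Sigma\ge-q/2$ on the unit circle, and hence on the disc by the minimum principle for harmonic functions. Therefore $|\alpha+\beta\Sigma|\ge\alpha-\beta q/2=\alpha(1-\frac1{2\tau})\ge\alpha/3\ge\frac16$.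
\end{proof}

From now on $a$ is the number just defined, which satisfies $0<a\le92/90<2$, and
\[
k=\max\big(1,\lceil t/2\rceil-1\big).
\]
Then $k\le t/2$ and $D=2k+2\ge t$, and Lemma~\ref{lem:g}(b) gives
\begin{equation}\label{eq:mu}
\mu=ka\le46\,t\gamma .
\end{equation}

\section{The power series of $K\circ g$}\label{sec:series}

We have to control a sum of absolute values of Taylor coefficients, whereas what we can estimate is the size of a function on the disc. A bound on the function itself does not control such a sum, but an $L^1$ bound on its derivative does. For $f(z)=\sum_{j\ge0}f_jz^j$ analytic in $|z|<1$ let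
\[
\|f\|_{H^1}=\sup_{R<1}\frac1{2\pi}\int_0^{2\pi}|f(Re^{i\theta})|\,d\theta .
\]
Hardy's inequality \cite[Ch.~3]{Duren} states that if $\|f\|_{H^1}<\infty$, then
\begin{equation}\label{eq:hardy}
\sum_{j\ge0}\frac{|f_j|}{j+1}\le\pi\|f\|_{H^1}.
\end{equation}
The left side is the sum of the absolute values of the coefficients of the antiderivative of $f$. This suits us, since \eqref{eq:K} is a formula for $K'$.

\begin{lemma}\label{lem:series}
Assume $\mu\le1$ and let $K_*=K(g(0))=K(\kappa)$. There are reals $\sigma_j\ge0$ and $e_j$ $(j\ge1)$ with $\sum_j\sigma_j<\infty$ and $\sum_j|e_j|\le C_0\sqrt\mu$, where $C_0$ is an absolute constant, such that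
\[
K(g(\rho))=K_*+\sum_{j\ge1}(\sigma_j-e_j)\rho^j\qquad\text{for all }\rho\in[-1,1].
\]
\end{lemma}

\begin{proof}
\emph{Splitting off the arcsine.} Let $Q(z)=1-\frac a{1+g(z)}$ for $|z|\le1$. For a complex number $\zeta$ the inequality $|\zeta-a|\le|\zeta|$ is equivalent to $\operatorname{Re}\zeta\ge a/2$, so Lemma~\ref{lem:g}(c) gives $|Q|\le1$. This is the purpose of the constant term $\kappa$: it keeps $Q^k$ from growing with $k$. From $1-Q^k=(1-Q)(1+Q+\dots+Q^{k-1})$ we get
\begin{equation}\label{eq:Q}
|1-Q^k|\le\min\big(2,k|1-Q|\big)=\min\Big(2,\frac\mu{|1+g|}\Big).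
\end{equation}
For $|z|<1$ we have $|g(z)|\le g(|z|)<g(1)=1$, because $g$ has nonnegative coefficients and $\alpha>0$. So $\operatorname{Re}(1-g^2)>0$, and
\[
\Lambda(z)=\frac{g'(z)\big(1-Q(z)^k\big)}{\sqrt{1-g(z)^2}}=\sum_{j\ge0}\Lambda_jz^j
\]
(principal branch) is analytic in $|z|<1$ and real on $(-1,1)$, so the $\Lambda_j$ are real.

For real $x\in(-1,1)$ we have $-1+a\le g(x)<1$ by Lemma~\ref{lem:g}(b). Thus $Q(x)\ge0$, and the positive part in \eqref{eq:K} can be dropped: $K'(g(x))=\frac1{2\pi}(1-g(x)^2)^{-1/2}Q(x)^k$. By the chain rule, which does not require $g$ to be monotone, for $\rho\in(-1,1)$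
\[
K(g(\rho))-K_*=\frac1{2\pi}\int_0^\rho\frac{g'Q^k}{\sqrt{1-g^2}}\,dx=\frac{\arcsin g(\rho)-\arcsin g(0)}{2\pi}-\frac1{2\pi}\int_0^\rho\Lambda(x)\,dx .
\]
Substitute $s=g(\rho)$ in \eqref{eq:arcsin}. Each $g^{2i+1}$ is a polynomial with nonnegative coefficients of sum $g(1)^{2i+1}=1$, so the resulting double series converges absolutely and can be rearranged: $\arcsin g(\rho)=\arcsin g(0)+2\pi\sum_{j\ge1}\sigma_j\rho^j$ with $\sigma_j\ge0$ and $2\pi\sum_j\sigma_j\le\pi/2$. Put $e_j=\Lambda_{j-1}/(2\pi j)$. Termwise integration gives the identity on $(-1,1)$, and \eqref{eq:hardy} gives $\sum_j|e_j|\le\frac12\|\Lambda\|_{H^1}$.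

\emph{The norm of $\Lambda$.} By Lemma~\ref{lem:g}(c),(d) and \eqref{eq:Q}, using $|1-g^2|\ge|1-z^2|/36$,
\[
|\Lambda(z)|\le\frac{18}{|1-z^2|^{1/2}}\min\Big(2,\frac{6\mu}{|1+z|}\Big).
\]
Let $z=Re^{i\theta}$ with $R<1$, and let $\theta=\pi+\varphi$ with $\varphi\in[-\pi,\pi]$. Since $1-R\le|1\pm z|$, we have $|1\pm e^{i\theta}|\le|1\pm z|+(1-R)\le2|1\pm z|$. Hence $|1-z^2|\ge\frac14|1-e^{2i\theta}|=\frac12|\sin\varphi|$ and $|1+z|\ge\frac12|1+e^{i\theta}|=|\sin(\varphi/2)|\ge|\varphi|/\pi$. Uniformly in $R$,
\[
\int_0^{2\pi}|\Lambda(Re^{i\theta})|\,d\theta\le18\sqrt2\int_{-\pi}^\pi|\sin\varphi|^{-1/2}\min\Big(2,\frac{6\pi\mu}{|\varphi|}\Big)d\varphi .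
\]
On $|\varphi|\le\pi/2$ use $|\sin\varphi|\ge2|\varphi|/\pi$. Splitting at $\varphi=c/2$ gives $\int_0^\infty\varphi^{-1/2}\min(2,c/\varphi)\,d\varphi=2\sqrt{2c}+2\sqrt{2c}$, which is $8\sqrt{3\pi\mu}$ for $c=6\pi\mu$, so this part of the integral is at most $2\sqrt{\pi/2}\cdot8\sqrt{3\pi\mu}=16\pi\sqrt{3\mu/2}$. On $\pi/2\le|\varphi|\le\pi$ the minimum is at most $12\mu$, and the integral of $|\sin\varphi|^{-1/2}$ is at most $2\int_0^{\pi/2}(\pi/2x)^{1/2}dx=2\pi$, so this part is at most $24\pi\mu\le24\pi\sqrt\mu$. Altogether $\|\Lambda\|_{H^1}\le18\sqrt2\,(8\sqrt{3/2}+12)\sqrt\mu$, and we may take $C_0=9\sqrt2\,(8\sqrt{3/2}+12)$.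

\emph{Endpoints.} The series converges absolutely and uniformly on $[-1,1]$, and $K\circ g$ is continuous there by Lemma~\ref{lem:K}. So the identity extends to $\rho=\pm1$.
\end{proof}

\begin{remark}
The order $\sqrt\mu$ is correct for these $e_j$ when $k=1$. By \eqref{eq:four}, $2\pi\sum_je_j\rho^j$ is a constant minus $a\sqrt{(1-g(\rho))/(1+g(\rho))}$, whose values at $\rho_0$ and at $1$ differ by $\sqrt{a(2-a)}$. Hence $4\pi\sum_j|e_j|\ge\sqrt{a(2-a)}$ with $a=\mu$.
\end{remark}

\section{Thinning, and the proof of Proposition~\ref{prop:B}}\label{sec:thin}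

The coefficients $\sigma_j-e_j$ may be negative. To repair them we intersect the sets $I_S$ with one random set $W\subseteq V$, independent of $\omega$. This preserves independence and consistency, and it multiplies $K(g(\rho_{uv}))$ by $\Pr[u,v\in W]$. Parity sets on $j$ random coordinates contribute the monomial $\rho^j$ to this probability, so we can insert positive coefficients in any degree. Since $K\circ g$ has constant term $K_*\approx\frac14$, using degree $j$ with probability $\eta w_j$ adds $\frac\eta4K_*w_j$ to the coefficient of $\rho^j$ in the product. It also creates cross terms with the negative coefficients in other degrees, and the weights $w_j$ are chosen to absorb these as well.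

\begin{proof}[Proof of Proposition~\ref{prop:B}]
Let $c_1=\big(46\cdot216^2(C_0+1)^2\big)^{-1}$. By \eqref{eq:mu},
\begin{equation}\label{eq:small}
(C_0+1)\sqrt\mu\le\tfrac1{216};
\end{equation}
in particular $\mu\le1$ and Lemma~\ref{lem:series} applies.

\emph{Caps.} By Lemmas~\ref{lem:psd} and~\ref{lem:g}(a), $U_{uv}=g(\rho_{uv})$ is positive semidefinite with unit diagonal. Let $I_S$ be as in Lemma~\ref{lem:local}. On an edge $U_{uv}=g(\rho_0)=-1+a$, so $I_S$ is always independent, and $\Pr[u,v\in I_{\{u,v\}}]=K(g(\rho_{uv}))$ for all $u,v$, including $u=v$.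

\emph{Weights.} Let $d_1=|e_1|+\sqrt\mu$ and $d_j=|e_j|$ for $j\ge2$, and put $d(z)=\sum_{j\ge1}d_jz^j$ and $\bar d=d(1)$. Thus $\sigma_j-e_j\ge-d_j$ and $\sqrt\mu\le\bar d\le(C_0+1)\sqrt\mu$. The extra $\sqrt\mu$ will pay for the constant coefficient. As $0\le\kappa\le1$, Lemma~\ref{lem:K} gives $\frac14-\sqrt{\mu/2}\le K(0)\le K_*\le p\le\frac12$, and with \eqref{eq:small} we get $\frac16\le\frac14-\frac2{216}\le K_*-\bar d\le\frac12$. Define
\[
\eta=\frac{4\bar d}{K_*-\bar d},\qquad w(z)=\sum_{j\ge1}w_jz^j=\frac4\eta\cdot\frac{d(z)}{K_*-d(z)}=\frac4\eta\sum_{i\ge1}\Big(\frac{d(z)}{K_*}\Big)^i .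
\]
The last expression shows $w_j\ge0$, and $\eta$ is chosen so that $\sum_jw_j=w(1)=1$. Moreover
\begin{equation}\label{eq:eta}
8\sqrt\mu\le8\bar d\le\eta\le24\bar d\le24(C_0+1)\sqrt\mu\le\tfrac19 .
\end{equation}
Comparing coefficients in $\frac\eta4(K_*-d(z))w(z)=d(z)$ gives
\begin{equation}\label{eq:w}
\frac\eta4\Big(K_*w_j-\sum_{i=1}^{j-1}w_id_{j-i}\Big)=d_j\qquad(j\ge1).
\end{equation}

\emph{The random set.} Let $W\subseteq V$ be independent of $\omega$ and distributed as follows.
\begin{itemize}
\item With probability $1-2\eta$, $W=V$.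
\item With probability $\eta$, $W=\emptyset$.
\item With probability $\eta$, draw $j\ge1$ with probability $w_j$, independent uniform coordinates $i_1,\dots,i_j\in\{1,\dots,m\}$ and a uniform sign $\zeta\in\{\pm1\}$, and let $W=\{v:\chi(v)=\zeta\}$, where $\chi(v)=(x_v)_{i_1}\cdots(x_v)_{i_j}$.
\end{itemize}
In the third case, given $j$ and the coordinates, $u,v\in W$ has probability $\mathbb E_\zeta\frac{(1+\zeta\chi(u))(1+\zeta\chi(v))}4=\frac{1+\chi(u)\chi(v)}4$. A uniform coordinate $i$ has $\mathbb E[(x_u)_i(x_v)_i]=\rho_{uv}$, so $\mathbb E[\chi(u)\chi(v)\mid j]=\rho_{uv}^j$. Hence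
\[
\Pr[u,v\in W]=\Theta(\rho_{uv}),\qquad\Theta(\rho)=1-\tfrac74\eta+\tfrac\eta4w(\rho),
\]
and $\Pr[v\in W]=\Theta(1)=1-\frac32\eta$.

\emph{The solution and its value.} Let $\mathcal D_S$ be the law of $X=S\setminus(I_S\cap W)$, and let $y_T=\Pr_{\mathcal D_T}[X=T]$ for $|T|\le t$. For $T\subseteq S$, Lemma~\ref{lem:local} and the independence of $W$ and $\omega$ show that $(I_S\cap W)\cap T$ has the law of $I_T\cap W$. So $\Pr_{\mathcal D_S}[T\subseteq X]=y_T$, which is (ii), and (i) holds because $I_S\cap W$ is an independent set. By Lemma~\ref{lem:K}, \eqref{eq:eta} and \eqref{eq:mu},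
\[
y_v=1-p\,\Theta(1)\le1-\big(\tfrac12-\sqrt{\mu/2}\big)\big(1-\tfrac32\eta\big)\le\tfrac12+\sqrt{\mu/2}+\tfrac34\eta\le\tfrac12+C_1\sqrt{t\gamma}
\]
with $C_1=\sqrt{46}\,\big(1+18(C_0+1)\big)$.

\emph{Positive semidefiniteness.} The matrix of Lemma~\ref{lem:cov} is $\mathcal C_{uv}=F(\rho_{uv})$ for all $u,v$, where
\[
F(\rho)=K(g(\rho))\,\Theta(\rho)-p^2\,\Theta(1)^2 ;
\]
on the diagonal this reads $p\Theta(1)-p^2\Theta(1)^2$, as it should, since $K(g(1))=p$. By Lemma~\ref{lem:series}, $F$ is a power series with absolutely summable coefficients, so by Lemma~\ref{lem:psd} it suffices to show that they are nonnegative. For $j\ge1$, use $\sigma_i-e_i\ge-d_i$, $0\le1-\frac74\eta\le1$, $w_i\ge0$ and \eqref{eq:w}: the coefficient of $\rho^j$ is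
\[
\big(1-\tfrac74\eta\big)(\sigma_j-e_j)+\frac\eta4\Big(K_*w_j+\sum_{i=1}^{j-1}w_i(\sigma_{j-i}-e_{j-i})\Big)\ge-d_j+\frac\eta4\Big(K_*w_j-\sum_{i=1}^{j-1}w_id_{j-i}\Big)=0 .
\]
For the constant coefficient, $K_*-p^2$ may be slightly negative, and the thinning compensates because $1-\frac74\eta$ exceeds $(1-\frac32\eta)^2$ by about $\frac54\eta$. Precisely, four times the constant coefficient is
\begin{align*}
4K_*\big(1-\tfrac74\eta\big)-4p^2\big(1-\tfrac32\eta\big)^2&\ge\big(1-4\sqrt{\mu/2}\big)\big(1-\tfrac74\eta\big)-\big(1-\tfrac32\eta\big)^2\\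
&\ge\tfrac54\eta-\tfrac94\eta^2-2\sqrt2\sqrt\mu\ \ge\ \eta-2\sqrt2\sqrt\mu\ \ge\ 0,
\end{align*}
where the last two steps use $\eta\le\frac19$ and $\eta\ge8\sqrt\mu$ from \eqref{eq:eta}. Hence $\mathcal C\succeq0$, and $M_1(y)\succeq0$ by Lemma~\ref{lem:cov}.
\end{proof}

\section{Independent sets of $G_{m,\ell}$}\label{sec:indep}

After reflecting one point, Proposition~\ref{prop:A} asks for two points of large sets at distance exactly $\ell$. Concentration of measure finds close pairs but gives no control of the exact distance. A spectral argument finds exact distances but needs the sphere-averaging operator to have small eigenvalues, and for radius $\ell\le m/4$ in $\{\pm1\}^m$ the eigenvalue $1-2\ell/m$ on the coordinate functions is not small. We combine the two: concentration is used on $m-2\ell$ coordinates to get within distance $h\ll\ell$, and the remaining distance $\ell-h$ is realized in a subcube of dimension $2\ell$, where it is nearly half the dimension.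

Recall that the characters $\chi_J(x)=\prod_{i\in J}x_i$, $J\subseteq[r]=\{1,\dots,r\}$, form an orthonormal basis of the real functions on $\{\pm1\}^r$ for the inner product $\mathbb E[ff']$ with $x$ uniform. With $\hat f(J)=\mathbb E[f\chi_J]$ we have Parseval's identity $\mathbb E[ff']=\sum_J\hat f(J)\hat f'(J)$. Let $T_s$ be the operator that averages over the Hamming sphere of radius $s$: $T_sf(x)=\mathbb E f(x^Z)$, where $Z$ is a uniform $s$-subset of $[r]$ and $x^Z$ is $x$ with the coordinates in $Z$ negated. Then
\[
T_s\chi_J=\lambda_{|J|}\chi_J,\qquad\lambda_j=\mathbb E(-1)^{|J\cap Z|}\quad(|J|=j).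
\]
For each fixed $Z$ we have $\sum_J(-1)^{|J\cap Z|}z^{|J|}=(1-z)^s(1+z)^{r-s}$, and averaging over $Z$ gives
\begin{equation}\label{eq:gen}
\sum_{j=0}^r\binom rj\lambda_jz^j=P(z):=(1-z)^s(1+z)^{r-s}.
\end{equation}
For $r=4$, $s=2$, for example, $P=(1-z^2)^2$ and the eigenvalues are $1,0,-\frac13,0,1$. The two extreme eigenvalues always have absolute value $1$, and near the middle radius all the others are small.

\begin{lemma}\label{lem:eig}
Let $0<\varepsilon\le1$, let $r\ge\max(40,8/\varepsilon)$ be divisible by $4$, and let $s=r/2-h$, where $h$ is an integer with $0\le h\le\varepsilon r/8$. Then $\lambda_0=1$, $\lambda_r=(-1)^s$, and $|\lambda_j|\le\varepsilon/4$ for $1\le j\le r-1$.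
\end{lemma}

\begin{proof}
From $|([r]\setminus J)\cap Z|=s-|J\cap Z|$ we get $\lambda_{r-j}=(-1)^s\lambda_j$. This gives $\lambda_r$ and allows us to assume $1\le j\le r/2$. A recurrence handles small $j$ and Parseval's identity handles large $j$.

\emph{Recurrence.} Logarithmic differentiation of $P$ gives $(1-z^2)P'=(2h-rz)P$, since $r-2s=2h$. With $P_j=\binom rj\lambda_j$, the coefficient of $z^j$ gives $(j+1)P_{j+1}=2hP_j-(r-j+1)P_{j-1}$. Using $(j+1)\binom r{j+1}=(r-j)\binom rj$ and $(r-j+1)\binom r{j-1}=j\binom rj$ and dividing by $\binom rj$,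
\begin{equation}\label{eq:rec}
(r-j)\lambda_{j+1}=2h\lambda_j-j\lambda_{j-1}.
\end{equation}

\emph{The cases $j=1,2$.} By \eqref{eq:rec}, $\lambda_1=2h/r\in[0,\varepsilon/4]$ and $\lambda_2=\frac{4h^2-r}{r(r-1)}$. If $4h^2\ge r$, then $0\le\lambda_2\le4h^2/r^2=\lambda_1^2\le\varepsilon/4$, where the inequality $\lambda_2\le4h^2/r^2$ is equivalent to $2h\le r$. If $4h^2<r$, then $|\lambda_2|\le1/(r-1)\le\varepsilon/4$, because $r\ge8/\varepsilon\ge1+4/\varepsilon$.

\emph{The range $j\le r/4$.} For $2\le j\le s$ we have $2h+j\le r-j$, so \eqref{eq:rec} gives $|\lambda_{j+1}|\le\max(|\lambda_j|,|\lambda_{j-1}|)$. By induction $|\lambda_j|\le\varepsilon/4$ for $1\le j\le s+1$, and $s\ge3r/8$ since $h\le r/8$.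

\emph{The range $r/4\le j\le r/2$.} The function equal to $2^r/\binom rs$ on the sphere of radius $s$ about $(1,\dots,1)$ and $0$ elsewhere has Fourier coefficients $\lambda_{|J|}$ and mean square $2^r/\binom rs$. By Parseval's identity, $\binom rj\lambda_j^2\le2^r/\binom rs$. Both $j$ and $s$ lie in $[r/4,r/2]$, so both binomial coefficients are at least $\binom r{r/4}$. The term $\binom r{r/4}(\frac14)^{r/4}(\frac34)^{3r/4}$ is the largest of the $r+1$ terms in the expansion of $(\frac14+\frac34)^r$, so
\[
\binom r{r/4}\ge\frac{2^{(2-\frac34\log_23)r}}{r+1}\ge\frac{2^{0.8r}}{r+1},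
\]
where $\log_23\le1.6$ because $3^5\le2^8$. Hence $|\lambda_j|\le(r+1)2^{-0.3r}$. For $r\ge40$ this is at most $2/r$: at $r=40$ the claim reads $41/4096\le1/20$, and $2^{0.3r}/(r(r+1))$ is increasing for $r\ge40$, its logarithmic derivative $0.3\ln2-\frac1r-\frac1{r+1}$ being at least $0.2-0.05$. Finally $2/r\le\varepsilon/4$.
\end{proof}

We use McDiarmid's inequality in the following form. If $\Delta:\{\pm1\}^M\to\mathbb R$ changes by at most $1$ when one coordinate is changed and the argument is uniform, then for $u\ge0$ each of $\Pr[\Delta\ge\mathbb E\Delta+u]$ and $\Pr[\Delta\le\mathbb E\Delta-u]$ is at most $e^{-2u^2/M}$.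

\begin{proof}[Proof of Proposition~\ref{prop:A}]
Suppose that $\mathcal A$ is independent and $|\mathcal A|\ge\varepsilon2^m$. The eigenvalue $\lambda_r=\pm1$ cannot be treated as an error, so we first fix parities. One of the two parity classes, defined by the value of $\prod_ix_i$, contains a set $A\subseteq\mathcal A$ with $|A|\ge\varepsilon2^{m-1}$. Let $B=-A$, which lies in the same class because $m$ is even. Since $\operatorname{dist}(x,-x^*)=m-\operatorname{dist}(x,x^*)$, independence means that no $x\in A$ and $z\in B$ satisfy $\operatorname{dist}(x,z)=\ell$. We shall find such a pair.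

\emph{Dense fibers.} Let $r=2\ell$ and $M=m-r$, which is positive because $\ell\le m/4$. Write $x=(x',x'')\in\{\pm1\}^M\times\{\pm1\}^r$, and let $\nu(x')$ be the density in $\{\pm1\}^r$ of the fiber $\{x'':(x',x'')\in A\}$. All points of a fiber have the same parity, so $\nu\le\frac12$, and the average of $\nu$ is $|A|/2^m\ge\varepsilon/2$. For $Y=\{x':\nu(x')\ge\varepsilon/4\}$ this gives $\varepsilon/2\le\frac12\Pr(Y)+\varepsilon/4$, that is, $\Pr(Y)\ge\varepsilon/2$. The fiber of $B$ over $z'$ is the negative of the fiber of $A$ over $-z'$, so it has density at least $\varepsilon/4$ for $z'\in-Y$, and $\Pr(-Y)\ge\varepsilon/2$.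

\emph{A close pair of fibers.} Let $\Delta(z')=\operatorname{dist}(z',Y)$, $h=\min_{z'\in-Y}\Delta(z')$ and $u_0=\sqrt{\frac12M\ln(2/\varepsilon)}$. McDiarmid's inequality gives $\varepsilon/2\le\Pr[\Delta\le0]\le e^{-2(\mathbb E\Delta)^2/M}$, so $\mathbb E\Delta\le u_0$. If $h>\mathbb E\Delta$, it also gives $\varepsilon/2\le\Pr[\Delta\ge h]\le e^{-2(h-\mathbb E\Delta)^2/M}$, so $h-\mathbb E\Delta\le u_0$. In all cases $h\le2u_0\le\sqrt{2m\ln(2/\varepsilon)}$, and $h\le h_0$ since $h$ is an integer. Fix $x'\in Y$ and $z'\in-Y$ with $\operatorname{dist}(x',z')=h$.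

\emph{Exact completion.} Let $f_1,f_2$ be the indicators of the fiber of $A$ over $x'$ and of the fiber of $B$ over $z'$, with densities $\nu_1,\nu_2\ge\varepsilon/4$, and let $s=\ell-h=r/2-h$. If $\mathbb E[f_1T_sf_2]>0$, the two fibers contain points at distance $s$, and these give $x\in A$, $z\in B$ at distance $h+s=\ell$.

Lemma~\ref{lem:eig} applies. Indeed $4\mid r$ because $\ell$ is even; $h\le h_0\le\varepsilon\ell/4=\varepsilon r/8$ by the lower bound on $\ell$; and $m\ge100$ gives $h_0\ge\lfloor\sqrt{200\ln2}\rfloor\ge5$, so $r\ge8h_0/\varepsilon\ge40/\varepsilon$. On the two fibers $\chi_{[r]}$ takes constant values $\pi_1,\pi_2\in\{\pm1\}$. As $A$ and $B$ lie in the same parity class, $\pi_1\prod_ix'_i=\pi_2\prod_iz'_i$, so $\pi_1\pi_2=(-1)^h=(-1)^s$, using again that $\ell$ is even. Now $\hat f_i(\emptyset)=\nu_i$ and $\hat f_i([r])=\pi_i\nu_i$, so in $\mathbb E[f_1T_sf_2]=\sum_J\lambda_{|J|}\hat f_1(J)\hat f_2(J)$ the terms $J=\emptyset$ and $J=[r]$ contribute $\nu_1\nu_2+(-1)^s\pi_1\pi_2\nu_1\nu_2=2\nu_1\nu_2$. (With the opposite parity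 they would cancel, in accordance with Remark~\ref{rem:hypA}.) The remaining terms are bounded by the Cauchy--Schwarz inequality and $\sum_J\hat f_i(J)^2=\mathbb Ef_i^2=\nu_i$:
\[
\mathbb E[f_1T_sf_2]\ge2\nu_1\nu_2-\frac\varepsilon4\sqrt{\nu_1\nu_2}\ge\sqrt{\nu_1\nu_2}\Big(\frac\varepsilon2-\frac\varepsilon4\Big)>0 .
\]
This contradiction proves the proposition, and the proof of Theorem~\ref{thm:main} is complete.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Duren}
Duren, \emph{Theory of $H^p$ Spaces}.

\bibitem{SA}
\emph{The Sherali-Adams System Applied To Vertex Cover},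
\texttt{https://eccc.weizmann.ac.il/report/2010/169/download/}.

\end{thebibliography}
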